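\title{Higher topological complexity need not be strictly increasing}

\begin{abstract}
The higher topological complexities $\mathrm{TC}_n(X)$ of a non-contractible space form a nondecreasing unbounded sequence. We show that two consecutive finite terms can be equal: there is a non-contractible CW complex $X$ of finite type with $\mathrm{TC}_2(X)=\mathrm{TC}_3(X)=3$. The space is obtained from $S^1\vee S^2\vee S^3$ by attaching, for every odd prime $p$, a cone on a mod $p$ Moore space along a map that survives one suspension and is killed by two. We determine all the numbers $\mathrm{TC}_n(X)$ and $\operatorname{cat}X^n$.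
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a path-connected CW complex of finite type, that is, with finitely many cells in each dimension, and let $I=[0,1]$. Any $n$ points of $X$ can be visited in a given order by a path, but in general the path cannot be chosen to depend continuously on the points. The $n$-th topological complexity of $X$ counts into how many open pieces $X^n$ must be cut so that a continuous choice is possible on each piece.

For a Hurewicz fibration $e\colon E\to Q$, the \emph{sectional category} $\operatorname{secat}(e)$ is the least $k\ge0$ such that $Q$ is covered by $k+1$ open sets, over each of which $e$ has a continuous section. The \emph{Lusternik--Schnirelmann category} $\operatorname{cat}X$ is the least $k\ge 0$ such that $X$ is covered by $k+1$ open sets, each \emph{contractible in $X$}, meaning that its inclusion into $X$ is homotopic to a constant map. Either number is $\infty$ if no such finite cover exists; a point has category $0$. For $n\ge2$ put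
\[
\mathrm{TC}_n(X)=\operatorname{secat}\bigl(e_n\colon X^I\to X^n\bigr),\qquad
e_n(\gamma)=\Bigl(\gamma(0),\gamma\bigl(\tfrac1{n-1}\bigr),\gamma\bigl(\tfrac2{n-1}\bigr),\dots,\gamma(1)\Bigr),
\]
where $X^I$ carries the compact-open topology. The number $\mathrm{TC}_2(X)$ is Farber's topological complexity. Both $\operatorname{cat}$ and $\mathrm{TC}_n$ are homotopy invariants, and they interlace:
\begin{equation}\label{eq:chain}
\operatorname{cat}X^{n-1}\le\mathrm{TC}_n(X)\le\operatorname{cat}X^n\le\mathrm{TC}_{n+1}(X).
\end{equation}
Indeed, if an open set $U\subset X^n$ is contractible in $X^n$, then lifting the reversed contraction through $e_n$ gives a section over $U$. If $s$ is a section of $e_{n+1}$ over $U\subset X^{n+1}$, then $U\cap(\{*\}\times X^n)$ is contracted in $X^n$ by sliding each point of a tuple back along the path that $s$ assigns to the tuple. For non-contractible $X$ one has $\operatorname{cat}X^n\ge n$ (Ganea--Hilton), hence $\mathrm{TC}_n(X)\ge n-1$. So the sequence $\mathrm{TC}_2(X),\mathrm{TC}_3(X),\dots$ is nondecreasing and unbounded. The following question, posed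 in \cite{problem}, asks whether it can pause.

\medskip
\noindent\textbf{Question.} \emph{Are there a non-contractible space $X$ and an integer $n\ge2$ such that $\mathrm{TC}_n(X)=\mathrm{TC}_{n+1}(X)$ and this common value is finite?}
\medskip

The first guess is no, and cohomology explains why. Let $\mathbb F$ be a field. A class in $H^*(X^n;\mathbb F)$ is a \emph{zero-divisor} if it restricts to zero on the diagonal $X\subset X^n$. For $u\in H^*(X;\mathbb F)$ let $u_i$ be its pullback from the $i$-th factor; each $u_1-u_i$ is a zero-divisor.

\begin{lemma}\label{lem:zcl}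
\begin{enumerate}
\item[(a)] If a product of $k$ zero-divisors in $H^*(X^n;\mathbb F)$ is nonzero, then $\mathrm{TC}_n(X)\ge k$.
\item[(b)] If $S^2\subset X$ and some $u\in H^2(X;\mathbb Q)$ restricts to a generator of $H^2(S^2;\mathbb Q)$, then $\mathrm{TC}_n(X)\ge n$ for all $n\ge2$.
\item[(c)] If $k\ge1$ and a product of $k$ zero-divisors in $H^*(X^n;\mathbb F)$ is nonzero, then some product of $k+1$ zero-divisors in $H^*(X^{n+1};\mathbb F)$ is nonzero.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Under $X^I\simeq X$ the map $e_n$ corresponds to the diagonal, so $e_n^*$ kills zero-divisors. Suppose $X^n=U_1\cup\dots\cup U_k$ with sections over the $U_i$. The $i$-th zero-divisor restricts to zero on $U_i$, so it comes from $H^*(X^n,U_i)$, and the product comes from $H^*(X^n,\bigcup U_i)=0$.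

(b) On $(S^2)^n$ we have $u_i^2=0$, so the product of $n$ zero-divisors $(u_1-u_2)^2\prod_{i=3}^n(u_1-u_i)$ restricts to $-2u_1u_2\prod_{i=3}^n(-u_i)=\pm2u_1\cdots u_n\ne0$.

(c) Let $z\neq0$ be the product. By the K\"unneth theorem $H^*(X;\mathbb F)$ contains a class $u\ne0$ of positive degree, and $(z\times1)(u_1-u_{n+1})=zu_1\times1-z\times u\neq0$.
\end{proof}

The $n$-th power of a suspension has category at most $n$ (see Section~\ref{sec:joins}), so $\mathrm{TC}_n(S^2)=n$ by (b) and \eqref{eq:chain}. For the group $S^1$, a contraction of $U\subset(S^1)^{n-1}$ gives paths from $1$ to each coordinate; concatenating them and translating by $z_1$ yields a section of $e_n$ over the set of all $(z_1,\dots,z_n)$ with $(z_1^{-1}z_2,\dots,z_1^{-1}z_n)\in U$. Hence $\mathrm{TC}_n(S^1)\le\operatorname{cat}(S^1)^{n-1}\le n-1$, and $\mathrm{TC}_n(S^1)=n-1$. Both sequences increase strictly. More generally, (c) shows that $\mathrm{TC}_{n+1}(X)>\mathrm{TC}_n(X)$ whenever $\mathrm{TC}_n(X)\geq 1$ is detected by the bound (a). An example must therefore have $\mathrm{TC}_n(X)$ large for a reason that cup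 products do not see and that disappears when one more factor is added. Such examples exist, already for $n=2$.

\begin{theorem}\label{thm:main}
There is a non-contractible path-connected CW complex $X$ of finite type with
\[
\mathrm{TC}_2(X)=\mathrm{TC}_3(X)=3 .
\]
Moreover $\mathrm{TC}_n(X)=n$ for all $n\ge3$, and $\operatorname{cat}X=2$, $\operatorname{cat}X^2=3$, $\operatorname{cat}X^n=n$ for all $n\ge3$.
\end{theorem}

The complex $X$ is infinite-dimensional; nothing is claimed here about finite complexes.

By \eqref{eq:chain}, the first statement follows from two inequalities: $\mathrm{TC}_2(X)\ge3$ and $\operatorname{cat}X^3\le3$. The idea is this. For every odd prime $p$ there is a map $g_p$ of order $p$ from a mod $p$ Moore space to $S^3$ whose suspension is essential and whose double suspension is not. We attach a cone to the bouquet $B\simeq S^1\vee S^2\vee S^3$ along each $g_p$, after twisting the inclusion of $S^3$ by $c_p$ times the Hopf map $S^3\to S^2$. With a single cone attached, the space is a homotopy retract of a suspension and has category $1$. A categorical cover that serves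 all primes at once, however, produces one integer $c$ with $c+c_p\equiv0\pmod p$ for every $p$, and the $c_p$ are chosen so that no such integer exists. This obstruction raises the category by one. It survives multiplication by a circle because $\Sigma g_p$ is essential, and this gives $\mathrm{TC}_2(X)\ge3$ (Section~\ref{sec:lower}, which begins with the case where no circle is present). In $X^n$ with $n\geq3$ the obstruction is suspended at least twice and vanishes for each prime (Sections~\ref{sec:joins}--\ref{sec:onep}), and the solutions for different primes can be glued because products of cells that belong to different primes are invisible to homology (Section~\ref{sec:glue}).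

\section{Conventions and lifting properties}\label{sec:conv}

Auxiliary spaces, such as function spaces, need not be CW complexes. Products carry the product topology and function spaces the compact-open topology. The letter $p$ always denotes an odd prime, and $[\,\cdot\,,\cdot\,]$ denotes based homotopy classes. For maps from a connected CW complex into a simply connected space, free and based homotopy classes agree.

The unreduced suspension $\Sigma^uV$ is $V\times I$ with $V\times 0$ collapsed to a pole $a$ and $V\times 1$ collapsed to a pole $*$, the base point. The unreduced cone is $C^uK=K\times I/K\times0$. We write $rx$ for the class of $(x,r)$ and $0$ for the apex, and we identify $K$ with $K\times1$. The symbols $\Sigma$ and $C$ without superscript denote the reduced constructions. For a based CW complex $Y$, collapsing the arc through the base point is a based homotopy equivalence $\Sigma^uY\to\Sigma Y$.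

A \emph{lift} of $f\colon L\to Q$ through a fibration $E\to Q$ is a map $L\to E$ covering $f$; a homotopy \emph{through lifts} consists of lifts of the same map $f$. We use three textbook facts.

\begin{enumerate}
\item[(RL)] \emph{Relative lifting} (Str{\o}m). Let $K\subset L$ be a closed cofibration and a homotopy equivalence, $E\to Q$ a Hurewicz fibration, and $f\colon L\to Q$ a map. Then every lift of $f|_K$ extends to a lift of $f$. The most frequent case is $T'\times0\cup T\times I\subset T'\times I$ for a CW pair $(T',T)$.
\item[(GL)] \emph{Gluing lemma.} Consider a map of diagrams from $Y_1\leftarrow Y_0\to Y_2$ to $Y_1'\leftarrow Y_0'\to Y_2'$, where $Y_0\to Y_1$ and $Y_0'\to Y_1'$ are cofibrations. If the three maps $Y_i\to Y'_i$ are homotopy equivalences, so is the map of pushouts.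
\item[(W)] \emph{Whitehead theorems.} A homology isomorphism of simply connected spaces is a weak equivalence, and a weak equivalence of CW complexes is a homotopy equivalence. If $w\colon Y'\to Y$ is a weak equivalence, $(L,K)$ a CW pair, and $f\colon L\to Y$, $f'\colon K\to Y'$ satisfy $wf'=f|_K$, then $f'$ extends over $L$ so that $wf'\simeq f$ rel $K$.
\end{enumerate}

Over a contractible base, lifts are classified as if they were arbitrary maps into the total space.

\begin{lemma}\label{lem:contractible}
Let $e\colon E\to C$ be a Hurewicz fibration with $C$ contractible, $(L,K)$ a CW pair, and $i\colon L\to C$ a map.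
\begin{enumerate}
\item[(a)] A map $L\to E$ whose restriction to $K$ lifts $i|_K$ is homotopic rel $K$ to a lift of $i$.
\item[(b)] Two lifts of $i$ that are homotopic rel $K$ as maps to $E$ are homotopic rel $K$ through lifts.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u\colon L\to E$ be the map. The maps $eu$ on $L\times0$, $i$ on $L\times1$ and the constant homotopy on $K\times I$ define a map $L\times\partial I\cup K\times I\to C$. It is null-homotopic, so by homotopy extension it extends over $L\times I$. By (RL) this homotopy has a lift that starts at $u$ and is constant on $K$.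
(b) Apply (a) to the pair $(L\times I,\,L\times\partial I\cup K\times I)$, the map $i\circ\mathrm{pr}_L$ and the given homotopy.
\end{proof}

Two maps on a cone that agree on the base differ by a map on the suspension. We need the explicit form. Let $\mathbf a\colon C^uK\to Y$ be a map, and let $\delta\colon C^uK/K\to Y$ send the base point $[K]$ to $\mathbf a(0)$. Define $\mathbf a+\delta\colon C^uK\to Y$, and for $\mathbf b\colon C^uK\to Y$ with $\mathbf b|_K=\mathbf a|_K$ define $d(\mathbf a,\mathbf b)\colon C^uK/K\to Y$, by
\[
(\mathbf a+\delta)(rx)=\begin{cases}\delta(2rx),& r\le\frac12,\\ \mathbf a((2r-1)x),& r\ge\frac12,\end{cases}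
\qquad
d(\mathbf a,\mathbf b)(rx)=\begin{cases}\mathbf b(2rx),& r\le\frac12,\\ \mathbf a((2-2r)x),& r\ge\frac12.\end{cases}
\]
The map $\mathbf a+\delta$ agrees with $\mathbf a$ on $K$; its homotopy class rel $K$ depends only on the based homotopy class of $\delta$; and $h\circ(\mathbf a+\delta)=h\mathbf a+h\delta$ for any map $h\colon Y\to Y'$.

\begin{lemma}\label{lem:difference}
$\mathbf a+d(\mathbf a,\mathbf b)\simeq\mathbf b$ rel $K$.
\end{lemma}

\begin{proof}
The left side sends $rx$ to $\mathbf b(4rx)$ for $r\le\frac14$ and to $\mathbf a(m(r)x)$ for $r\ge\frac14$, where $m(r)=2-4r$ on $[\frac14,\frac12]$ and $m(r)=2r-1$ on $[\frac12,1]$. Since $m(\frac14)=m(1)=1$, replacing $m$ by $(1-s)m+s$ is a homotopy rel $K$ to $rx\mapsto\mathbf b(\min(4r,1)x)$, and $\mathbf b(\min((4-3s)r,1)x)$ deforms this map to $\mathbf b$.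
\end{proof}

All these formulas act ray by ray. So for based $K$ and based maps they apply equally to the reduced cone $CK$, with $CK/K=\Sigma K$.

\section{Maps from Moore spaces to $S^3$}\label{sec:maps}

For an abelian group $G$ let $G_{(p)}=G\otimes\mathbb Z_{(p)}$; for finite $G$ this is the $p$-primary component. We need two classical facts (Serre; Toda).
\begin{enumerate}
\item[(H1)] $\pi_{4p-3}(S^3)_{(p)}\cong\mathbb Z/p$.
\item[(H2)] If $m\ge2$, $k$ is even and $k\le4p-6$, then $\pi_{2m+1+k}(S^{2m+1})$ has no $p$-torsion.
\end{enumerate}
For $k=4p-6$ the two statements concern the same stem: it contains $p$-torsion on $S^3$ and none on $S^5,S^7,\dots$. We recall how they follow from two basic results: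
\begin{enumerate}
\item[(a)] for $0<k<4p-5$ the $p$-primary component of the stable $k$-stem is zero, except that it is $\mathbb Z/p$ for $k=2p-3$;
\item[(b)] (Serre) the double suspension $\pi_i(S^{2m-1})_{(p)}\to\pi_{i+2}(S^{2m+1})_{(p)}$ is an isomorphism for $i<2mp-3$.
\end{enumerate}

\emph{Proof of} (H2). For $k<0$ the group is $0$ and for $k=0$ it is $\mathbb Z$. Let $k>0$. By (b), all double suspensions out of $\pi_{2m+1+k}(S^{2m+1})_{(p)}$ are isomorphisms once $2m+1+k<2(m+1)p-3$, that is, $k<2(m+1)(p-1)-2$. For $m\ge2$ this holds when $k<6p-8$, and $4p-6<6p-8$. So the group is $p$-locally the stable $k$-stem, which vanishes by (a) because $k$ is even; being finitely generated, the group has no $p$-torsion.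

\emph{Proof of} (H1). Let $S^3\langle3\rangle$ be the $3$-connected cover of $S^3$; it has the homotopy groups of $S^3$ above degree $3$. In the Serre spectral sequence of $\mathbb{CP}^\infty\to S^3\langle3\rangle\to S^3$ the generator $x\in H^2(\mathbb{CP}^\infty)$ transgresses to a generator $y\in H^3(S^3)$, so $x^k\mapsto kx^{k-1}y$. Hence $H_{2k}(S^3\langle3\rangle;\mathbb Z)=\mathbb Z/k$ for $k\ge1$, and the homology in odd degrees vanishes. After localizing at $p$, the only reduced homology below degree $4p$ is $\mathbb Z/p$ in degree $2p$. By the $p$-local Hurewicz theorem an element of order $p$ in $\pi_{2p}$ hits a generator of $H_{2p}$; it extends to a map $L=S^{2p}\cup_pe^{2p+1}\to S^3\langle3\rangle$ that is a $p$-local homology isomorphism in degrees $<4p$. By the $p$-local Whitehead theorem, $\pi_{4p-3}(S^3)_{(p)}\cong\pi_{4p-3}(L)_{(p)}$. As $L$ is $(2p-1)$-connected, $\pi_i(L)$ is stable for $i\le4p-2$ by Freudenthal's theorem. The stable exact sequence of $S^{2p}\to L\to S^{2p+1}$ reads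
\[
\pi^s_{2p-3}\xrightarrow{\ p\ }\pi^s_{2p-3}\to\pi_{4p-3}(L)\to\pi^s_{2p-4},
\]
and after localization (a) turns it into $\mathbb Z/p\xrightarrow{0}\mathbb Z/p\to\pi_{4p-3}(L)_{(p)}\to0$.

\medskip
Let $\alpha_p\in\pi_{4p-3}(S^3)$ be an element of order $p$. One could attach a cell to $S^3$ along $\alpha_p$, but that cell would carry a free homology class, and cells for different primes would interact in products. We therefore precompose with the pinch map of a Moore space, so that the new homology is $p$-torsion. Let
\[
Z_p=S^{4p-4}\cup_pe^{4p-3}=\Sigma Z_p',\qquad \chi=\Sigma\chi'\colon Z_p\to S^{4p-3},\qquad g_p=\alpha_p\circ\chi\colon Z_p\to S^3,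
\]
where $Z'_p=S^{4p-5}\cup_pe^{4p-4}$ and $\chi'$ collapses the bottom sphere.

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[(a)] The class of $g_p$ has order exactly $p$ in the group $[Z_p,S^3]$.
\item[(b)] If $\mathbf d\colon S^3\to S^3$ has degree $d$ and $\mathbf d\circ g_p\simeq*$, then $p\mid d$.
\item[(c)] $\Sigma^2g_p\simeq*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\chi$ is a suspension, $\chi^*$ is a homomorphism and $p[g_p]=\chi^*(p\alpha_p)=0$. The cofibration sequence $Z_p\xrightarrow{\chi}S^{4p-3}\xrightarrow{\pm p}S^{4p-3}$ gives $\ker\chi^*=p\,\pi_{4p-3}(S^3)$. The $p$-primary component of this subgroup is zero by (H1), so it does not contain $\alpha_p$.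

(b) The map $\mathbf d$ is homotopic to the $d$-th power map of the group $S^3$ of unit quaternions, and the group structures on $[Z_p,S^3]$ that come from the group $S^3$ and from the suspension $Z_p$ agree. So $[\mathbf d\circ g_p]=d[g_p]$, and (a) applies.

(c) The element $\Sigma^2\alpha_p\in\pi_{4p-1}(S^5)$ is killed by $p$, hence zero by (H2) with $m=2$, $k=4p-6$.
\end{proof}

\section{The space $X$}\label{sec:space}

Let $V=S^0\vee S^1\vee S^2$ with base point $v_0$. The \emph{bouquet}
\[
B=\Sigma^uV=\Sigma^uS^0\cup\Sigma^uS^1\cup\Sigma^uS^2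
\]
consists of a circle, a $2$-sphere and a $3$-sphere that share the arc $I_0=\Sigma^u\{v_0\}$, so $B\simeq S^1\vee S^2\vee S^3$. The subcomplex $B'=\Sigma^uS^1\cup\Sigma^uS^2\simeq S^2\vee S^3$ is simply connected. Fix based identifications $\Sigma^uS^1=\mathbb{CP}^1$ and $\Sigma^uS^2=S^3\subset\mathbb C^2$, let $\iota_2,\iota_3$ be the inclusions of these spheres into $B'$, and let $\eta\colon S^3\to\mathbb{CP}^1$ be the Hopf map, the quotient by the scalar action of $U(1)$.

\emph{The twisting numbers.} Enumerate the odd primes as $p_1<p_2<\cdots$ and the integers as $m_1,m_2,\dots$. Put $c_{p_i}=1$ if $p_i\mid m_i$ and $c_{p_i}=0$ otherwise. Then $p_i\nmid m_i+c_{p_i}$ for every $i$, so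
\begin{equation}\label{eq:arith}
\text{there is no integer $c$ with $p\mid c+c_p$ for all odd primes $p$.}
\end{equation}

\emph{The twists.} Let $\tau_p\colon B\to B$ be the identity on $\Sigma^uS^0\cup\Sigma^uS^1$, and on $S^3=\Sigma^uS^2$ let it be a map into $B'$ that represents $\iota_3+c_p\,\iota_2\eta\in\pi_3(B')$ and is the identity on $I_0$. Such a map exists by homotopy extension, since $I_0$ deformation retracts to $*$. As $\eta$ is zero on $H_3$, the map $\tau_p\colon B'\to B'$ induces the identity in homology, so it is a homotopy equivalence by (W), and $\tau_p\colon B\to B$ is one by (GL).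

\emph{The spaces.} Attach the cone $CZ_p$ along $f_p=\tau_p\iota_3g_p\colon Z_p\to B'$ and put
\[
X=B\cup\bigcup_pCZ_p,\qquad A=B'\cup\bigcup_pCZ_p,\qquad X_p=B\cup_{f_p}CZ_p .
\]
The cone $CZ_p$ contributes two cells, of dimensions $4p-3$ and $4p-2$. So $X$ is a countable path-connected CW complex of finite type, every cell outside $B$ has dimension at least $9$, the complex $A$ is simply connected, and $\pi_1(X)=\pi_1(B)=\mathbb Z$. Since $X=A\cup\Sigma^uS^0$ with $A\cap\Sigma^uS^0=I_0$, collapsing the arc $I_0$ shows $X\simeq A\vee S^1$, and folding the circle $\Sigma^uS^0$ onto $I_0$ retracts $X$ onto $A$.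

\emph{Untwisted models.} For one prime the twist can be undone. Put
\[
M_p=S^3\cup_{g_p}CZ_p,\qquad D_p=B\cup_{\iota_3g_p}CZ_p=B\cup_{S^3}M_p ,
\]
and let $\hat\tau_p\colon D_p\to X_p\subset X$ be $\tau_p$ on $B$ and the identity on $CZ_p$. By (GL), $\hat\tau_p\colon D_p\to X_p$ is a homotopy equivalence. It maps $M_p$ into $A$, and its restriction to $S^3\subset M_p$ represents $\iota_3+c_p\,\iota_2\eta\in\pi_3(A)$.

\section{The lower bound $\mathrm{TC}_2(X)\ge3$}\label{sec:lower}

\subsection*{The arithmetic obstruction}
Principal $U(1)$-bundles over a CW complex are classified by $H^2(\,\cdot\,;\mathbb Z)$. The restriction $H^2(A;\mathbb Z)\to H^2(\mathbb{CP}^1;\mathbb Z)$ is an isomorphism, because $B'\simeq S^2\vee S^3$ and the other cells of $A$ have dimension $\ge9$. So there is a principal $U(1)$-bundle $P\to A$ whose restriction to $\mathbb{CP}^1$ is the Hopf bundle. We denote this restriction by $S^3_\eta\subset P$: a copy of $S^3$ with the scalar action, whose projection to $A$ is $\iota_2\eta$. All the arithmetic enters through the next lemma.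

\begin{lemma}\label{lem:obstruction}
Let $Y$ be a simply connected space and $\zeta\colon S^3\to Y$ a generator of $\pi_3(Y)\cong\mathbb Z$. Suppose that for every $p$ and every $h\colon Z_p\to S^3$, $\zeta h\simeq*$ implies $h\simeq*$. Then there is no map $\Theta\colon P\to Y$ with $\Theta|_{S^3_\eta}\simeq\zeta$.
\end{lemma}

\begin{proof}
In the exact sequence of $U(1)\to P\to A$ the map $\pi_2(A)\to\pi_1(U(1))$ is onto, as it is for the Hopf bundle. So $P$ is simply connected, and $\pi_3(P)\cong\pi_3(A)$. A map $\Theta$ as in the statement gives a homomorphism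
\[
\Delta\colon\pi_3(A)\cong\pi_3(P)\xrightarrow{\Theta_*}\pi_3(Y)=\mathbb Z\cdot[\zeta],\qquad\Delta(\iota_2\eta)=1 .
\]
Let $c=\Delta(\iota_3)$, fix $p$, and put $d=\Delta(\iota_3+c_p\,\iota_2\eta)=c+c_p$. Since $H^2(M_p;\mathbb Z)=0$, the pullback of $P$ along $\hat\tau_p|_{M_p}$ is trivial, so $\hat\tau_p|_{M_p}$ lifts to a map $M_p\to P$. Composing with $\Theta$ gives a map $M_p\to Y$ whose restriction to $S^3$ represents $d[\zeta]=[\zeta\mathbf d]$, where $\mathbf d$ is a self-map of $S^3$ of degree $d$. This restriction extends over $CZ_p$, so $\zeta\mathbf dg_p\simeq*$. By hypothesis $\mathbf dg_p\simeq*$, and Lemma~\ref{lem:g}(b) gives $p\mid c+c_p$. The integer $c$ does not depend on $p$, which contradicts \eqref{eq:arith}.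
\end{proof}

A categorical cover will give an equivariant map out of $P$. Its restriction to $S^3_\eta$ is controlled by the following uniqueness statement.

\begin{lemma}\label{lem:equivariant}
Let $U(1)$ act continuously on a $2$-connected space $\Gamma$. Any two equivariant maps $\ell_0,\ell_1\colon S^3\to\Gamma$ are homotopic.
\end{lemma}

\begin{proof}
Let $x_0=(1,0)$ and $h\colon D^2\to S^3$, $h(w)=(w,\sqrt{1-|w|^2})$. Every point of $S^3$ has the form $\lambda h(w)$ with $\lambda\in U(1)$, uniquely so if $|w|<1$, and $h(w)=wx_0$ for $|w|=1$. Choose a path $\omega$ from $\ell_0(x_0)$ to $\ell_1(x_0)$. On the $2$-sphere $\partial(D^2\times I)$ define $H(w,i)=\ell_ih(w)$ for $i=0,1$, and $H(w,s)=w\cdot\omega(s)$ for $|w|=1$. As $\pi_2(\Gamma)=0$, $H$ extends over $D^2\times I$. Then $(\lambda h(w),s)\mapsto\lambda\cdot H(w,s)$ is well defined, since for $|w|=1$ its value $\lambda w\cdot\omega(s)$ depends only on $\lambda h(w)=\lambda wx_0$; and it is continuous, since $U(1)\times D^2\times I\to S^3\times I$ is a quotient map.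
\end{proof}

We also use the following remark. Let $P'\to Q$ be a principal $U(1)$-bundle over a CW complex; it is a Hurewicz fibration. If an open set $U\subset Q$ is contractible in $Q$, lifting the reversed contraction gives a section $s$ over $U$, and $\varphi(\lambda s(y))=\lambda$ defines an equivariant map $\varphi\colon P'|_U\to U(1)$.

\subsection*{The smallest case: $\operatorname{cat}A\ge2$}
All cup products of classes of positive degree in $H^*(A;\mathbb Q)=H^*(S^2\vee S^3;\mathbb Q)$ vanish, so rational cohomology only says that $\operatorname{cat}A\geq1$.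

\begin{proposition}\label{prop:catA}
$\operatorname{cat}A\ge2$.
\end{proposition}

\begin{proof}
Suppose $A=U_0\cup U_1$ with $U_i$ open and contractible in $A$. Take a partition of unity $(t_0,t_1)$ with $\operatorname{supp}t_i\subset U_i$, pulled back to $P$, and equivariant maps $\varphi_i\colon P|_{U_i}\to U(1)$. Then
\[
\ell\colon P\to S^3\subset\mathbb C^2,\qquad\ell=\bigl(\sqrt{t_0}\,\varphi_0,\sqrt{t_1}\,\varphi_1\bigr),
\]
where $\sqrt{t_i}\,\varphi_i$ is $0$ outside $P|_{U_i}$, is continuous and equivariant. By Lemma~\ref{lem:equivariant} with $\Gamma=S^3$, the restriction $\ell|_{S^3_\eta}$ is homotopic to the identity. This contradicts Lemma~\ref{lem:obstruction} with $Y=S^3$ and $\zeta=\mathrm{id}$.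
\end{proof}

In other words, a cover by two sets yields a map $A=P/U(1)\to\mathbb{CP}^1$ of degree one on $S^2$. On $S^3$ it is some multiple $c\eta$, on the twisted sphere it is $(c+c_p)\eta$, and it extends over the $p$-th cone only if $p\mid c+c_p$.

\subsection*{Reduction to $A\times S^1$}

\begin{lemma}\label{lem:wedge}
$\mathrm{TC}_2(Q_1\vee Q_2)\ge\operatorname{cat}(Q_1\times Q_2)$.
\end{lemma}

\begin{proof}
Let $s$ be a section of $e_2$ over an open set $U\subset(Q_1\vee Q_2)^2$, and let $r_i\colon Q_1\vee Q_2\to Q_i$ be the retractions. For $y=(y_1,y_2)\in U\cap(Q_1\times Q_2)$ the path $s(y)$ runs from $y_1$ to $y_2$, so $(y,t)\mapsto\bigl(r_1s(y)(t),\,r_2s(y)(1-t)\bigr)$ is a homotopy in $Q_1\times Q_2$ from $y$ to $(*,*)$.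
\end{proof}

Since $X\simeq A\vee S^1$, the bound $\mathrm{TC}_2(X)\ge3$ follows from the next proposition.

\begin{proposition}\label{prop:lower}
$\operatorname{cat}(A\times S^1)\ge3$.
\end{proposition}

Suppose $A\times S^1=U_0\cup U_1\cup U_2$ with $U_i$ open and contractible in $A\times S^1$. We spend $U_0$ and $U_1$ on trivializing the bundle $P\times S^1\to A\times S^1$, as before, and $U_2$ on choosing a logarithm of the circle coordinate. So let $(t_0,t_1,t_2)$ be a partition of unity with $\operatorname{supp}t_i\subset U_i$, let $\varphi_i\colon(P\times S^1)|_{U_i}\to U(1)$ be equivariant for $i=0,1$, and let $\vartheta\colon U_2\to\mathbb R$ satisfy $e^{2\pi i\vartheta(y,z)}=z$; it exists because the projection $U_2\to S^1$ is null-homotopic. We pull $t_i$ and $\vartheta$ back to $P\times S^1$. Where $t_2<1$ these data give a point of $S^3$, and where $t_2>0$ a logarithm of $z$. The natural target for such data is a join, formed fiberwise over the circle.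

\subsection*{The join $N$ and its space of sections}
A point of $N$ over $z\in S^1$ is a formal sum $(1-t)v+t\theta$ with $t\in I$, $v\in S^3$ and $\theta\in\mathbb R$, $e^{2\pi i\theta}=z$, where $v$ is ignored if $t=1$ and $\theta$ is ignored if $t=0$. Give $N$ the coarsest topology for which $z$ and $t$ are continuous, $v$ is continuous on $\{t<1\}$, and $\theta$ is continuous on $\{t>0\}$. A map into $N$ is then continuous as soon as these four functions are, each on its open domain. The group $U(1)$ acts on $N$ by scalars on $v$, preserving $z$, and $\mathbb R$ acts by $s\cdot(z,t,v,\theta)=(e^{2\pi is}z,t,v,\theta+s)$. Let $F$ be the fiber over $z=1$, a join of $S^3$ and $\mathbb Z$, and let $\Gamma$ be the space of sections of $N\to S^1$, with the induced action of $U(1)$. The space $\Gamma$ takes over the role that $S^3$ played in Proposition~\ref{prop:catA}.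

\begin{lemma}\label{lem:Gamma}
$F$ is $3$-connected and $\Gamma$ is $2$-connected.
\end{lemma}

\begin{proof}
Scaling $t$ deformation retracts the open set $O_1=\{t<1\}\subset F$ onto $S^3$. The open set $O_2=\{t>0\}$ is the disjoint union of the open sets $O_2^{m}=\{t>0,\ \theta=m\}$, $m\in\mathbb Z$; scaling $1-t$ contracts each of them, and $O_1\cap O_2^m\cong S^3\times(0,1)$. By van Kampen's theorem each $O_1\cup O_2^m$ is simply connected. These sets cover $F$ and any two or three distinct ones intersect in the path-connected set $O_1$, so $F$ is simply connected. In the Mayer--Vietoris sequence of $O_1\simeq S^3$, $O_2\simeq\mathbb Z$, $O_1\cap O_2\simeq S^3\times\mathbb Z$, all groups in degrees $1$ and $2$ for these three spaces vanish and $H_3(S^3\times\mathbb Z)\to H_3(S^3)$ is onto. Hence $H_2(F)=H_3(F)=0$, and $F$ is $3$-connected by the Hurewicz theorem.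

A section $\gamma$ gives the path $w(s)=(-s)\cdot\gamma(e^{2\pi is})$ in $F$, and this identifies $\Gamma$ with the space of paths $w\colon I\to F$ with $w(1)=(-1)\cdot w(0)$. So evaluation $\Gamma\to F$, $w\mapsto w(0)$, is a pullback of the path fibration $F^I\to F\times F$. Its fiber is a space of paths between two fixed points of $F$, homotopy equivalent to the $2$-connected space $\Omega F$. The exact sequence of the fibration finishes the proof.
\end{proof}

To apply Lemma~\ref{lem:obstruction} we need a target with $\pi_3=\mathbb Z$. The part $\{t=0\}$ of $N$ is $S^3\times S^1$, which maps onto $S^4=S^3\wedge S^1$ (the base point of $S^1$ is $1$). Where a logarithm $\theta$ is available we can shrink it to $0$ and so extend this map over $N$: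
\[
q\colon N\to S^4,\qquad q\bigl((1-t)v+t\theta\bigr)=\begin{cases}v\wedge z,&t\le\frac12,\\ v\wedge e^{2\pi i(2-2t)\theta},&\frac12\le t<1,\\ *,&t=1.\end{cases}
\]
The formulas agree at $t=\frac12$. Near a point with $t=1$ the function $\theta$ is continuous, so $(2-2t)\theta\to0$; and by compactness of $S^3$ every neighborhood of $*$ in $S^4$ contains the image of $S^3\times O$ for a neighborhood $O$ of $1$. So $q$ is continuous. Composition with $q$ is a map $q_*\colon\Gamma\to\Lambda S^4$ to the space of free loops $\Lambda S^4=(S^4)^{S^1}$. Let $E\colon S^3\to\Omega S^4$ be the suspension map $E(x)(z)=x\wedge z$, and let $\zeta$ be the composite $S^3\xrightarrow{E}\Omega S^4\subset\Lambda S^4$.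

\begin{lemma}\label{lem:loops}
The pair $Y=\Lambda S^4$, $\zeta$ satisfies the hypotheses of Lemma~\ref{lem:obstruction}.
\end{lemma}

\begin{proof}
Evaluation at $1$ is a fibration $\Omega S^4\to\Lambda S^4\to S^4$, and constant loops give a section. For a based CW complex $Z$ the sequence
\[
[Z,\Omega\Lambda S^4]\to[Z,\Omega(\text{base})]\to[Z,\text{fiber}]\to[Z,\Lambda S^4]\to[Z,S^4]
\]
is exact. The first map is onto because of the section, so the second is trivial and the third has trivial kernel. Taking spheres for $Z$, we see that $\Lambda S^4$ is $2$-connected and that $\pi_3(\Lambda S^4)\cong\pi_3(\Omega S^4)\cong\pi_4(S^4)=\mathbb Z$, generated by $\zeta$ because $E$ is adjoint to the identity of $S^4$.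

Now let $h\colon Z_p\to S^3$ with $\zeta h\simeq*$. Then $Eh\simeq*$ in $\Omega S^4$. The connecting map $\partial\colon\Omega S^4\to S^3$ of the Hopf fibration $S^3\to S^7\to S^4$ is an isomorphism on $\pi_3$, since $\pi_4(S^7)=\pi_3(S^7)=0$. So $\partial E$ is a self-map of $S^3$ of degree $\pm1$, a homotopy equivalence, and $\partial Eh\simeq*$ gives $h\simeq*$.
\end{proof}

Since $Eh$ is adjoint to $\Sigma h$, the last paragraph shows in particular that $\Sigma g_p\not\simeq*$.

\begin{proof}[End of the proof of Proposition~\ref{prop:lower}]
Send $(x,z)\in P\times S^1$ to the point of $N$ over $z$ with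
\[
t=t_2,\qquad v=\frac{(\sqrt{t_0}\,\varphi_0,\sqrt{t_1}\,\varphi_1)}{\sqrt{t_0+t_1}},\qquad\theta=\vartheta ,
\]
all evaluated at $(x,z)$. Here $v$ is defined and continuous where $t_2<1$, and $\theta$ where $t_2>0$. This is a continuous equivariant map over $S^1$, and its adjoint is an equivariant map $\ell\colon P\to\Gamma$. There is a second equivariant map $S^3\to\Gamma$, $x\mapsto\gamma_x$, where $\gamma_x(z)$ is the point over $z$ with $t=0$ and $v=x$. By Lemmas~\ref{lem:equivariant} and~\ref{lem:Gamma}, $\ell|_{S^3_\eta}$ is homotopic to $x\mapsto\gamma_x$. Since $q\gamma_x(z)=x\wedge z$, the map $\Theta=q_*\ell\colon P\to\Lambda S^4$ restricts on $S^3_\eta$ to a map homotopic to $\zeta$. This contradicts Lemmas~\ref{lem:obstruction} and~\ref{lem:loops}.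
\end{proof}

\begin{remark}
For a finite set of primes the congruences $c\equiv-c_p\pmod p$ have a common solution by the Chinese remainder theorem. So the proof of Lemma~\ref{lem:obstruction} needs infinitely many primes, and this is why $X$ is infinite-dimensional.
\end{remark}

\section{Joins of path spaces}\label{sec:joins}

We turn to the upper bound $\operatorname{cat}X^n\le n$ for $n\ge3$. Open covers are awkward to deform and to glue, so we replace them by sections of a fibration, to which (RL) applies.

For a based space $Q$ let $G_k(Q)$ be the set of formal sums $\sum_{j=0}^kt_j\gamma_j$, where $t_j\ge0$, $\sum t_j=1$, the $\gamma_j\in Q^I$ are paths from $*$ to a common endpoint, and $\gamma_j$ is ignored if $t_j=0$. Give it the coarsest topology that makes the $t_j$, the endpoint, and $\gamma_j$ on $\{t_j>0\}$ continuous. Then $G_k(Q)$ is the subspace $\{t_{k+1}=0\}$ of $G_{k+1}(Q)$. Let $\mathbf o\in G_0(Q)$ be the constant path.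

The endpoint map $G_k(Q)\to Q$ is a Hurewicz fibration. Given $\sum t_j\gamma_j$ and a path $\omega$ that starts at the endpoint, the lift of $\omega$ at time $s$ is $\sum t_j\gamma_j^s$, where $\gamma^s_j(u)=\gamma_j((1+s)u)$ for $u\le\frac1{1+s}$ and $\gamma^s_j(u)=\omega((1+s)u-1)$ for $u\ge\frac1{1+s}$; this depends continuously on all data, and $\gamma_j^0=\gamma_j$. If $G_k(Q)\to Q$ has a section, then $\operatorname{cat}Q\le k$: the open sets $\{t_j>0\}$ cover $Q$, and $\{t_j>0\}$ is contracted to $*$ along the paths $\gamma_j$.

\subsection*{Suspensions}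
Let $\psi\colon\Sigma^uU\to Q$ be a based map and $\nu$ a path from $*$ to $\psi(a)$. The point $\psi[u,t]$ can be reached from $*$ in two ways: down the meridian from $*$, or along $\nu$ and then up the meridian from $a$. The first path is ambiguous at $a$ and the second at $*$. So we define the \emph{canonical lift} $\hat s\colon\Sigma^uU\to G_1(Q)$ of $\psi$ by $\hat s[u,t]=t\gamma_0+(1-t)\gamma_1$, where $\gamma_0(r)=\psi[u,1-r(1-t)]$ and $\gamma_1$ is $\nu$ followed by $r\mapsto\psi[u,rt]$. At $t=0$ only $\gamma_1$ counts and it does not depend on $u$; at $t=1$ only $\gamma_0$ counts and it is constant. So $\hat s$ is well defined and continuous, and $\hat s(*)=\mathbf o$.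

\subsection*{Products}
We construct a map
\[
\mu\colon G_{k_1}(Q)\times\dots\times G_{k_n}(Q)\to G_{k_1+\dots+k_n}(Q^n)
\]
over $Q^n$. For $n=2$, $k_1=k_2=1$ and $t\le t'$ it is
\[
\mu\bigl(t\gamma_0+(1-t)\gamma_1,\ t'\gamma_0'+(1-t')\gamma_1'\bigr)=t\,(\gamma_0,\gamma_0')+(t'-t)\,(\gamma_1,\gamma_0')+(1-t')\,(\gamma_1,\gamma_1'),
\]
while for $t\ge t'$ the middle term is $(t-t')(\gamma_0,\gamma_1')$. The middle path jumps at $t=t'$, where its weight is zero. In general, let $w^i=\sum_jt_j^i\gamma_j^i$, and let $s^i_j=t^i_0+\dots+t^i_j$, $s^i_{-1}=0$. For $s\in[0,1)$ let $j_i(s)$ be the index $j$ with $s^i_{j-1}\le s<s^i_j$. For a tuple $J=(j_1,\dots,j_n)$ the set of all $s$ with $j_i(s)=j_i$ for all $i$ is an interval of length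
\[
\lambda_J=\max\bigl(0,\ \min_is^i_{j_i}-\max_is^i_{j_i-1}\bigr).
\]
The $\lambda_J$ are continuous, they sum to $1$, and $\lambda_J>0$ implies $t^i_{j_i}>0$ for all $i$. The functions $j_i(s)$ are nondecreasing, so two different tuples with $\lambda_J>0$ are comparable coordinatewise and have different sums $|J|=\sum j_i$. Put $T_m=\sum_{|J|=m}\lambda_J$, and if $T_m>0$ let $\delta_m=(\gamma^1_{j_1},\dots,\gamma^n_{j_n})$ for the unique $J$ with $|J|=m$ and $\lambda_J>0$. The set $\{T_m>0\}$ is the disjoint union of the open sets $\{\lambda_J>0\}$, $|J|=m$, on each of which $\delta_m$ is continuous. So $\mu(w^1,\dots,w^n)=\sum_mT_m\delta_m$ is continuous. Appending zero weights does not change the $j_i(s)$, so $\mu$ is compatible with the inclusions $G_k\subset G_{k+1}$.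

For $Q=\Sigma^uU$ and $\psi=\mathrm{id}$, the map $\mu(\hat s,\dots,\hat s)$ is a section of $G_n(Q^n)\to Q^n$, so $\operatorname{cat}Q^n\le n$.

\subsection*{Cones}
Extending a lift over a cone costs one index.

\begin{lemma}\label{lem:cone}
Let $f\colon C^uK\to Q$ be a map into a path-connected space. Every lift $b\colon K\to G_k(Q)$ of $f|_K$ extends to a lift $C^uK\to G_{k+1}(Q)$ of $f$.
\end{lemma}

\begin{proof}
By homotopy lifting in the coordinate $r$, extend $b$ to a lift $b(rx)\in G_k(Q)$ for $\frac12\le r\le1$. Let $\gamma(y)$ be a fixed path from $*$ to $f(0)$ followed by $s\mapsto f(sy)$. Placing $\gamma$ at index $k+1$, send $rx$ to $(2r-1)\,b(rx)+(2-2r)\,\gamma(rx)$ for $r\ge\frac12$ and to $1\cdot\gamma(rx)$ for $r\le\frac12$.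
\end{proof}

Two pairs will be treated as cones on their second member. Let $U$ be a finite complex. For $C^uU\times I$ and $K=C^uU\times\partial I\cup U\times I$, the map $C^uK\to C^uU\times I$, $r\,(tu,s)\mapsto(rtu,\frac12+r(s-\frac12))$, is a continuous bijection of compact Hausdorff spaces, with $r=\max(t,|2s-1|)$ at the point $(tu,s)$. Likewise $(C^uU)^n$ is the cone on $\{\max t_i=1\}$, by scaling all cone coordinates at once, with $r=\max t_i$.

\begin{lemma}\label{lem:A}
Let $\varphi\colon B\to X$ be a based map and $b_0,b_1\colon B\to G_1(X)$ lifts of $\varphi$ with $b_i(*)=\mathbf o$. Then $b_0$ and $b_1$ are homotopic in $G_2(X)$, through lifts of $\varphi$ and rel $*$.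
\end{lemma}

\begin{proof}
The quotient map $C^uV\to B$ collapses $V$ to $*$. Consider $f\colon C^uV\times I\to B\xrightarrow{\varphi}X$. On $K=C^uV\times\partial I\cup V\times I$ the maps $b_0$, $b_1$ and the constant $\mathbf o$ define a lift into $G_1(X)$. By Lemma~\ref{lem:cone} it extends to a lift $C^uV\times I\to G_2(X)$, which is constant on $V\times I$ and hence descends to $B\times I$.
\end{proof}

\section{$D_p$ as a retract of a suspension}\label{sec:retract}

In this section and the next, $p$ is fixed and we write $Z,M,D,g,\alpha,\tau,\hat\tau$ without the index $p$. Canonical lifts exist on suspensions, so we compare $D$ with a suspension, keeping $B$ fixed.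

\begin{proposition}\label{prop:B}
There are a finite complex $U\supset V$ and maps $\kappa\colon D\to W$, $\epsilon\colon W\to D$, where $W=\Sigma^uU$, that both restrict to the identity on $B=\Sigma^uV$ and satisfy $\epsilon\kappa\simeq\mathrm{id}$ rel $B$.
\end{proposition}

It suffices to treat $M\supset S^3=\Sigma^uS^2$. There is a universal suspension mapping to $M$, and the task is to split it. For a space $Q\supset S^3$ let $\Omega'Q$ be the space of paths in $Q$ from $a$ to $*$, and put
\[
E_Q=\Sigma^u\Omega'Q,\qquad\mathrm{ev}\colon E_Q\to Q,\quad[\omega,t]\mapsto\omega(t).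
\]
The meridians define $j_Q\colon S^2\to\Omega'Q$, $j_Q(v)(t)=[v,t]$. The map $\bar\jmath_Q=\Sigma^uj_Q\colon S^3\to E_Q$ satisfies $\mathrm{ev}\circ\bar\jmath_Q=(\text{inclusion})$. We want to extend $\bar\jmath_M$ to a homotopy section of $\mathrm{ev}$ over $M$, and the obstruction is $\bar\jmath_M\circ g$. To compute it we compare it with a second way of lifting maps to $E_Q$, which is natural in $Q$ and therefore sees that $g$ becomes trivial in $M$.

\subsection*{The lift $L$}
Fix a path $\beta$ from $a$ to $*$ in $S^3$. For a finite based complex $Y$ and a based map $\varphi\colon\Sigma Y\to Q$, let $\varphi^\flat\colon Y\to\Omega'Q$ send $y$ to $\beta$ followed by the loop $t\mapsto\varphi[y,t]$. With $c\colon\Sigma^uY\to\Sigma Y$ the collapse, put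
\[
L(\varphi)=[\Sigma^u\varphi^\flat]\circ c^{-1}\in[\Sigma Y,E_Q].
\]
\begin{enumerate}
\item[(L1)] $\mathrm{ev}_*L(\varphi)=[\varphi]$. Indeed, $[y,t]\mapsto\varphi^\flat(y)\bigl(\frac s2+(1-\frac s2)t\bigr)$ is well defined (at $t=0$ the value is $\beta(s)$, at $t=1$ it is $*$) and is a based homotopy from $\mathrm{ev}\circ\Sigma^u\varphi^\flat$ to $\varphi c$.
\item[(L2)] $L(\varphi)$ depends only on $[\varphi]$; it is natural for inclusions $Q\subset Q'$ of spaces containing $S^3$; and $L(\varphi\circ\Sigma h)=L(\varphi)\circ\Sigma h$ for based $h\colon Y'\to Y$, because $(\varphi\,\Sigma h)^\flat=\varphi^\flat h$ and $c\,\Sigma^uh=(\Sigma h)\,c$.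
\item[(L3)] $L(0)=0$. For constant $\varphi$ the map $\varphi^\flat$ is constant, so $\Sigma^u\varphi^\flat$ factors through an arc that ends at $*$.
\item[(L4)] $L\colon\pi_m(Q)\to\pi_m(E_Q)$ is additive for $m\ge2$. Let $k\colon S^{m-1}\to S^{m-1}\vee S^{m-1}$ be the pinch map, so that $\varphi_1+\varphi_2=(\varphi_1,\varphi_2)\circ\Sigma k$. By (L2) applied to the two inclusions into the wedge, $L(\varphi_1,\varphi_2)=(L\varphi_1,L\varphi_2)$, and by (L2) applied to $k$, $L(\varphi_1+\varphi_2)=(L\varphi_1,L\varphi_2)\circ\Sigma k$.
\end{enumerate}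

\begin{lemma}\label{lem:hopf}
$\bar\jmath_{S^3}\circ\alpha=L(\alpha)$ in $\pi_{4p-3}(E_{S^3})$.
\end{lemma}

\begin{proof}
Write $E'=E_{S^3}$, $\bar\jmath=\bar\jmath_{S^3}$, and let $x=\bar\jmath_*\alpha-L(\alpha)$. Both terms are additive in $\alpha$, so $px=0$, and $\mathrm{ev}_*x=\alpha-\alpha=0$ by (L1). We show that the kernel of $\mathrm{ev}_*$ on $\pi_{4p-3}(E')$ has no $p$-torsion.

James' theorem provides a CW complex $J$ with a weak equivalence $J\to\Omega S^3$ and $\Sigma J\simeq\bigvee_{i\ge1}S^{2i+1}$. Concatenation with $\beta$ gives $\Omega S^3\simeq\Omega'S^3$. The unreduced suspension of a path-connected space is simply connected, and $\Sigma^u$ preserves homology isomorphisms (Mayer--Vietoris), so (W) gives a weak equivalence $\bigvee_{i\ge1}S^{2i+1}\to E'$. Let $\theta_i\in\pi_{2i+1}(E')$ be its restrictions. We adapt it to $\mathrm{ev}$. Since $\mathrm{ev}\,\bar\jmath=\mathrm{id}$ and $H_3(E')=\mathbb Z$, the map $\bar\jmath$ is an isomorphism on $H_3$. For $i\ge2$ let $\theta_i'=\theta_i-\bar\jmath_*\mathrm{ev}_*\theta_i$. Then $\mathrm{ev}_*\theta'_i=0$, and $\theta_i'$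 has the same Hurewicz image as $\theta_i$ because $H_{2i+1}(S^3)=0$. So $\bar\jmath$ and the $\theta_i'$ define a homology isomorphism $S^3\vee\bigvee_{i\ge2}S^{2i+1}\to E'$, again a weak equivalence, under which $\mathrm{ev}$ corresponds up to homotopy to the projection onto $S^3$. In computing $\pi_{4p-3}$ we may discard the spheres of dimension $\ge4p-1$.

Hilton's theorem describes the homotopy groups of a finite wedge of spheres $S^{d_1}\vee\dots\vee S^{d_l}$, $d_i\ge2$. There is a family of iterated Whitehead products $w\colon S^{d(w)}\to\bigvee S^{d_i}$ of the inclusions, the basic products, such that composition with the $w$ gives an isomorphism $\bigoplus_w\pi_r(S^{d(w)})\cong\pi_r(\bigvee S^{d_i})$. Here $d(w)-1$ is the sum of the numbers $d_i-1$ over the letters of $w$, with multiplicity; the basic products with one letter are the inclusions; and every longer one involves at least two different letters. In our wedge all $d_i-1$ are even. Every basic product $w$ other than the inclusion of $S^3$ involves a sphere of dimension $\geq5$, so it is killed by the projection onto $S^3$, and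 $d(w)=2m+1$ with $m\ge2$. Hence $\ker\mathrm{ev}_*$ is a direct sum of groups $\pi_{4p-3}(S^{2m+1})$ with $m\ge2$. The stem $4p-4-2m$ is even and at most $4p-8$, so these groups have no $p$-torsion by (H2).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
\emph{Extension over $M$.} Let $i\colon S^3\to M$ be the inclusion. The map $\bar\jmath_M$ is $\bar\jmath_{S^3}$ followed by $E_{S^3}\to E_M$. Lemma~\ref{lem:hopf}, (L2) and (L3) give
\[
[\bar\jmath_M\circ g]=[\bar\jmath_M\alpha]\circ\Sigma\chi'=L(i\alpha)\circ\Sigma\chi'=L(i\alpha\,\Sigma\chi')=L(ig)=L(0)=0 .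
\]
So $\bar\jmath_M$ extends to $\kappa_1\colon M\to E_M$, and $\mathrm{ev}\,\kappa_1$ is the inclusion on $S^3$.

\emph{Correction on the cone.} The map $\mathrm{ev}\,\kappa_1$ need not be homotopic to the identity. For $f\colon M\to Q$ and based $\omega\colon\Sigma Z\to Q$ let $f+\omega$ be $f$ on $S^3$ and $f|_{CZ}+\omega$ on $CZ$. By Lemma~\ref{lem:difference} there is $\omega\colon\Sigma Z\to M$ with $\mathrm{ev}\,\kappa_1+\omega\simeq\mathrm{id}$ rel $S^3$. Let $\hat\omega$ represent $L(\omega)$ and put $\kappa_2=\kappa_1+\hat\omega$. By (L1),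
\[
\mathrm{ev}\,\kappa_2=\mathrm{ev}\,\kappa_1+\mathrm{ev}\,\hat\omega\simeq\mathrm{ev}\,\kappa_1+\omega\simeq\mathrm{id}\quad\text{rel }S^3,
\]
and $\kappa_2|_{S^3}=\bar\jmath_M$.

\emph{A finite model.} Attach cells to $S^2$ to obtain a CW complex $U_\infty\supset S^2$ and a weak equivalence $U_\infty\to\Omega'M$ that extends $j_M$. As $M$ is simply connected, $\Omega'M$ is path-connected, so the suspension $w\colon\Sigma^uU_\infty\to E_M$ is a homology isomorphism of simply connected spaces, hence a weak equivalence. It restricts to $\bar\jmath_M$ on $S^3$. By (W) the inclusion $S^3\subset\Sigma^uU_\infty$ extends to $\kappa_0\colon M\to\Sigma^uU_\infty$ with $w\kappa_0\simeq\kappa_2$ rel $S^3$. By compactness $\kappa_0(M)\subset\Sigma^uU_0$ for a finite subcomplex $U_0\supset S^2$. The restriction $\epsilon_0$ of $\mathrm{ev}\circ w$ to $\Sigma^uU_0$ is the inclusion on $S^3$, and $\epsilon_0\kappa_0\simeq\mathrm{ev}\,\kappa_2\simeq\mathrm{id}$ rel $S^3$.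

\emph{Adding the bouquet.} Put $U=V\cup_{S^2}U_0$. Then $W=B\cup_{S^3}\Sigma^uU_0$ and $D=B\cup_{S^3}M$; let $\epsilon=\mathrm{id}_B\cup\epsilon_0$ and $\kappa=\mathrm{id}_B\cup\kappa_0$.
\end{proof}

Thus $X_p\simeq D_p$ is a homotopy retract of a suspension and is not contractible, so $\operatorname{cat}X_p=1$ for each $p$, although the union $X$ of the $X_p$ retracts onto $A$, which has category at least $2$.

The next lemma is the only place where $n\ge3$ and the vanishing of $\Sigma^2g$ are used. We write $D^{\wedge n}$ for the $n$-fold smash product.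

\begin{lemma}\label{lem:C}
For $n\ge3$ there is a retraction $\varrho\colon D^{\wedge n}\to B^{\wedge n}$.
\end{lemma}

\begin{proof}
Pass from $B^{\wedge n}$ to $D^{\wedge n}$ by replacing one factor at a time. Up to the order of the factors each step is an inclusion
\[
B\wedge R\ \subset\ D\wedge R=(B\wedge R)\cup_{\iota_3g\wedge1_R}C(Z\wedge R),
\]
where $R$ is a smash product of $n-1$ factors, each $B$ or $D$. A null-homotopy of $g\wedge1_R$ extends the identity of $B\wedge R$ over the cone, so it gives a retraction. Now $B\simeq\Sigma V$, and $D$ is a based homotopy retract of $W\simeq\Sigma U$. Hence there are a complex $R''$ and based maps $R\xrightarrow{\kappa'}\Sigma^{n-1}R''\xrightarrow{\epsilon'}R$ with $\epsilon'\kappa'\simeq\mathrm{id}$, and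
\[
g\wedge1_R\simeq(1_{S^3}\wedge\epsilon')\circ(g\wedge1_{\Sigma^{n-1}R''})\circ(1_Z\wedge\kappa').
\]
Up to homeomorphism the middle map is $\Sigma^{n-1}g\wedge1_{R''}$, which is null-homotopic by Lemma~\ref{lem:g}(c) since $n-1\ge2$. Compose the $n$ retractions.
\end{proof}

For $n=2$ the argument breaks down: $R=B$ retracts onto a circle, and $g\wedge1_{S^1}=\Sigma g$ is essential.

\section{Sections over $X_p^n$}\label{sec:onep}

Fix $n\ge3$ and write $\mathcal E=G_n(X^n)\to X^n$. Let $s_0\colon B\to G_1(X)$ be the canonical lift of the inclusion $B\subset X$, for one choice of $\nu$ made once and for all, and let $\sigma_0=\mu(s_0,\dots,s_0)\colon B^n\to\mathcal E$, a section of $\mathcal E$ over $B^n$.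

\begin{proposition}\label{prop:onep}
For each $p$, $\sigma_0$ extends to a section of $\mathcal E$ over $X_p^n$.
\end{proposition}

Some section over $X_p^n$ is easy to find from Proposition~\ref{prop:B}, but on $B^n$ it reflects the suspension structure of $B$ twisted by $\tau_p$, and so it depends on $p$. The point of the proposition is that it can be corrected to agree with the one section $\sigma_0$.

\begin{proof}
We work in the untwisted models. Let $\sigma=\sigma_0\circ\tau^n$, a lift of $\tau^n\colon B^n\to X^n$. With $U,W,\epsilon,\kappa$ as in Proposition~\ref{prop:B}, let $\hat s\colon W\to G_1(X)$ be a canonical lift of $\hat\tau\epsilon$, and let $\lambda=\mu(\hat s,\dots,\hat s)\colon W^n\to\mathcal E$, a lift of $(\hat\tau\epsilon)^n$. Since $\hat\tau\epsilon|_B=\tau$, both $\sigma$ and $\lambda|_{B^n}$ lift $\tau^n$. We make them agree first on the fat wedge and then, after changing $\lambda$, on all of $B^n$.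

\emph{Step 1: the fat wedge.} By Lemma~\ref{lem:A} there is a homotopy $h_t\colon B\to G_2(X)$ through lifts of $\tau$, rel $*$, from $s_0\tau$ to $\hat s|_B$. Applying it to one coordinate at a time deforms $\sigma$ to $\lambda|_{B^n}$: for $t\in[\frac{k-1}n,\frac kn]$ put
\[
H_t(y)=\mu\bigl(\hat s(y_1),\dots,\hat s(y_{k-1}),\,h_{nt-k+1}(y_k),\,s_0\tau(y_{k+1}),\dots,s_0\tau(y_n)\bigr).
\]
This is a continuous homotopy with values in $G_{n+1}(X^n)$, one index too many. Let $T\subset B^n$ be the fat wedge, the set of points with some coordinate equal to $*$. For $y\in T$ such a coordinate contributes $\mathbf o\in G_0$, at most one other coordinate contributes an element of $G_2$, and the rest contribute elements of $G_1$. So $H_t(y)\in G_{2+(n-2)}(X^n)=\mathcal E$, and $\sigma|_T\simeq\lambda|_T$ through lifts. By (RL) for $B^n\times0\cup T\times I\subset B^n\times I$, the lift $\sigma$ is homotopic through lifts to a lift $\sigma'$ with $\sigma'|_T=\lambda|_T$.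

\emph{Step 2: the difference on $B^n/T$.} The lifts $\sigma'$ and $\lambda$ now differ by a map on $B^n/T=B^{\wedge n}$. We extend this difference over $W^{\wedge n}$ by Lemma~\ref{lem:C} and add it to $\lambda$.

Let $C_U=(C^uU)^n$ and let $K_U$ be the subcomplex where some cone coordinate equals $1$; recall that $C_U$ is the cone on $K_U$. The quotient map $C_U\to W^n$ sends $K_U$ onto the fat wedge of $W^n$ and is injective outside $K_U$, so $C_U/K_U=W^{\wedge n}$. Define $C_V\subset C_U$ and $K_V=K_U\cap C_V$ in the same way; $C_V$ is the subcone on $K_V$ and $C_V/K_V=B^{\wedge n}$. Let $\mathcal E'\to C_U$ be the pullback of $\mathcal E$ along $C_U\to W^n\to X^n$, a fibration over a contractible base. The lift $\lambda$ defines a section $\mathbf a\colon C_U\to\mathcal E'$, and $\sigma'$ defines a lift $\mathbf b\colon C_V\to\mathcal E'$ of the inclusion $C_V\subset C_U$. By Step 1, $\mathbf a=\mathbf b$ on $K_V$. Let $\delta=d(\mathbf a|_{C_V},\mathbf b)\colon B^{\wedge n}\to\mathcal E'$ and let $\hat\delta$ be the composite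
\[
W^{\wedge n}\xrightarrow{\ \epsilon^{\wedge n}\ }D^{\wedge n}\xrightarrow{\ \varrho\ }B^{\wedge n}\xrightarrow{\ \delta\ }\mathcal E' .
\]
It sends the base point to $\mathbf a(0)$ and restricts to $\delta$ on $B^{\wedge n}$, so $(\mathbf a+\hat\delta)|_{C_V}=\mathbf a|_{C_V}+\delta$. By Lemma~\ref{lem:contractible}(a) there is a section $\xi'$ of $\mathcal E'$ with $\xi'\simeq\mathbf a+\hat\delta$ rel $K_U$. On $K_U$ it equals $\mathbf a$, which comes from $\lambda$, so the composite $C_U\to\mathcal E'\to\mathcal E$ descends to a lift $\xi\colon W^n\to\mathcal E$ of $(\hat\tau\epsilon)^n$. Restricting to $C_V$ and using Lemma~\ref{lem:difference},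
\[
\xi'|_{C_V}\simeq\mathbf a|_{C_V}+\delta\simeq\mathbf b\quad\text{rel }K_V .
\]
By Lemma~\ref{lem:contractible}(b), $\xi'|_{C_V}\simeq\mathbf b$ rel $K_V$ through lifts. This homotopy descends to $B^n$, so $\xi|_{B^n}\simeq\sigma'\simeq\sigma$ through lifts.

\emph{Step 3: from $W^n$ to $D^n$.} The map $\xi\kappa^n\colon D^n\to\mathcal E$ lifts $(\hat\tau\epsilon\kappa)^n$ and equals $\xi$ on $B^n$. The homotopy $(\hat\tau\epsilon\kappa)^n\simeq\hat\tau^n$ is constant on $B^n$, so (RL) for $D^n\times0\cup B^n\times I\subset D^n\times I$ gives a lift of $\hat\tau^n$ that still equals $\xi$ on $B^n$. A second use of (RL) for the same pair extends the homotopy $\xi|_{B^n}\simeq\sigma$ and gives a lift $\xi''\colon D^n\to\mathcal E$ of $\hat\tau^n$ with $\xi''|_{B^n}=\sigma=\sigma_0\tau^n$.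

\emph{Step 4: from $D^n$ to $X_p^n$.} It remains to push $\xi''$ forward along the homotopy equivalence $\hat\tau^n$ without losing control on $B^n$. Let $\mathrm{Cyl}=D^n\times I\cup X_p^n$, with $(y,1)\sim\hat\tau^n(y)$, be the mapping cylinder of $\hat\tau^n$; let $\mathrm{Cyl}_B\subset\mathrm{Cyl}$ be the mapping cylinder of $\tau^n\colon B^n\to B^n$; and let $K=D^n\times0\cup\mathrm{Cyl}_B$. The inclusion $K\subset\mathrm{Cyl}$ is a closed cofibration, being the composite of $K\subset K\cup X_p^n$, a pushout of $B^n\subset X_p^n$, and $K\cup X_p^n\subset\mathrm{Cyl}$, a pushout of $D^n\times\partial I\cup B^n\times I\subset D^n\times I$. It is also a homotopy equivalence: $D^n\times0\subset\mathrm{Cyl}$ is one because $\hat\tau^n$ is, and $D^n\times0\subset K$ is one by (GL), since $B^n\times0\subset\mathrm{Cyl}_B$ is a cofibration and, like $\tau^n$, a homotopy equivalence. Let $f\colon\mathrm{Cyl}\to X_p^n\subset X^n$ be the projection. Over $K$ it has the lift given by $\xi''$ on $D^n\times0$ and by $\sigma_0f$ on $\mathrm{Cyl}_B$; at $(y,0)$ with $y\in B^n$ both equal $\sigma_0\tau^n(y)$.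 By (RL) the lift extends over $\mathrm{Cyl}$. Its restriction to $X_p^n$ is a section that extends $\sigma_0$.
\end{proof}

\section{Gluing over the primes}\label{sec:glue}

\begin{proposition}\label{prop:upper}
$\operatorname{cat}X^n\le n$ for every $n\ge3$.
\end{proposition}

\begin{proof}
Since $X$ is a countable CW complex, $X^n$ with the product topology is a CW complex. For $p\ne p'$ we have $X_p^n\cap X_{p'}^n=B^n$, so the sections of Proposition~\ref{prop:onep} fit together to a section of $\mathcal E$ over the subcomplex $Q=\bigcup_pX_p^n$. The cells of $X^n$ missing from $Q$ are the products in which cells of two different cones occur. We claim that $Q\subset X^n$ is a homotopy equivalence. Then (RL) extends the section over $X^n$, and $\operatorname{cat}X^n\le n$.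

Every cell of $X^n$ outside $B^n$ has dimension $\ge9$, so $\pi_1(B^n)\cong\pi_1(Q)\cong\pi_1(X^n)=\mathbb Z^n$. Let $\tilde X$ be the universal cover of $X$, let $\tilde B\subset\tilde X$ be the preimage of $B$, and let $\tilde Q$ be the preimage of $Q$ in the universal cover $\tilde X^n$ of $X^n$. Then $\tilde Q$ is the universal cover of $Q$. By (W) it suffices to show $H_*(\tilde X^n,\tilde Q)=0$: then $\tilde Q\to\tilde X^n$ is a weak equivalence, so $Q\to X^n$ is an isomorphism on all homotopy groups.

As $Z_p$ is simply connected, $\tilde X$ is $\tilde B$ with copies of $CZ_p$ attached, one for each $p$ and each element of $\pi_1(X)$. For cellular chains this gives $C_*(\tilde X,\tilde B)=\bigoplus_pR_p$, where $R_p$ is a direct sum of copies of $C_*(CZ_p,Z_p)$, the complex $\mathbb Z\xrightarrow{\pm p}\mathbb Z$ in degrees $4p-2$ and $4p-3$. Multiplication by $p$ on this complex is chain homotopic to zero, by the homotopy $\pm1$ from degree $4p-3$ to degree $4p-2$; so the same holds on $R_p$.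

Say that a cell of $\tilde X$ has type $0$ if it lies in $\tilde B$ and type $p$ if it lies in a copy of $CZ_p$ but not in $\tilde B$. The boundary of a cell of type $p$ involves only cells of types $p$ and $0$. The complex $C_*(\tilde X^n,\tilde Q)$ is the quotient of $C_*(\tilde X)^{\otimes n}$ with basis the products of cells in which at least two different primes occur as types. Filter it by the number of factors of nonzero type. This is a finite filtration by subcomplexes, and its quotients are direct sums of tensor products of $n$ complexes, each $C_*(\tilde B)$ or some $R_p$, among which are $R_p$ and $R_{p'}$ with $p\ne p'$. On such a tensor product, multiplication by $p$ and by $p'$ are both chain homotopic to zero, and $1$ is an integral combination of $p$ and $p'$, so the identity is chain homotopic to zero. All filtration quotients are acyclic, hence so is $C_*(\tilde X^n,\tilde Q)$.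
\end{proof}

\section{The values of $\mathrm{TC}_n(X)$ and $\operatorname{cat}X^n$}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is not contractible, as $\pi_1(X)=\mathbb Z$. Lemma~\ref{lem:wedge}, Proposition~\ref{prop:lower}, the inequalities \eqref{eq:chain} and Proposition~\ref{prop:upper} for $n=3$ give
\[
3\le\mathrm{TC}_2(X)\le\operatorname{cat}X^2\le\mathrm{TC}_3(X)\le\operatorname{cat}X^3\le3 .
\]
So $\mathrm{TC}_2(X)=\mathrm{TC}_3(X)=3$ and $\operatorname{cat}X^2=3$.

Let $n\ge3$. The cells of $X$ outside $B$ have dimension $\ge9$, so $H^2(X;\mathbb Q)\cong H^2(B;\mathbb Q)$ contains a class that restricts to a generator on $\Sigma^uS^1=S^2$. Lemma~\ref{lem:zcl}(b), \eqref{eq:chain} and Proposition~\ref{prop:upper} give $n\le\mathrm{TC}_n(X)\le\operatorname{cat}X^n\le n$.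

Finally, $A$ is a retract of $X$, so a cover of $X$ by open sets contractible in $X$ restricts to such a cover of $A$, and $\operatorname{cat}X\ge\operatorname{cat}A\ge2$ by Proposition~\ref{prop:catA}. For the reverse inequality let $X'$ be built like $X$ with unreduced cones; $X'\simeq X$ by (GL). The open cones $\{r<1\}$ are disjoint open sets, each of which contracts to its apex, so their union is contractible in the path-connected space $X'$. The complement of the apexes is open and deformation retracts onto $B$, and the preimages of $B\setminus\{a\}$ and $B\setminus\{*\}$ under this retraction are open and contractible in $X'$. These three sets cover $X'$, so $\operatorname{cat}X\le2$.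
\end{proof}

In summary, the Question has a positive answer with $n=2$, and for this space
\[
(\mathrm{TC}_n(X))_{n\ge2}=(3,3,4,5,6,\dots),\qquad(\operatorname{cat}X^n)_{n\ge1}=(2,3,3,4,5,\dots).
\]

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Topological complexity and related invariants},
\texttt{https://morfismos.math.cinvestav.mx/sites/default/files/Upload/vol20-n1-1.pdf}

\end{thebibliography}
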